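\title{The Hardy constant of a plane domain is at most $1/4$}

\begin{abstract}
For a plane domain $\Omega\ne\mathbb C$ let $c_2(\Omega)$ be the best constant in the Hardy inequality $\iint_\Omega|\nabla\varphi|^2\ge c_2(\Omega)\iint_\Omega\varphi^2\operatorname{dist}(z,\partial\Omega)^{-2}$, $\varphi\in C_0^\infty(\Omega)$. The Davies problem asks whether $c_2(\Omega)\le1/4$ for every such domain. We prove that this is so, with no assumption of regularity, connectivity or boundedness, and that the bound persists when the test functions are supported in an arbitrary disc centered at a boundary point. The test functions are functions of a Green function $G$. Subharmonicity of $\log|\nabla G|$ controls the mean of the logarithm of the distance to the boundary on the level lines of $G$, and this reduces the problem to one dimension.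
\end{abstract}

\section{The problem and the results}

Let $\Omega\subset\mathbb C$ be a domain (a nonempty connected open set) with $\Omega\ne\mathbb C$, and let
\[
d(z)=\operatorname{dist}(z,\partial\Omega)=\inf_{\zeta\in\partial\Omega}|z-\zeta| .
\]
Double integrals are taken with respect to area $dx\,dy$, $z=x+iy$, and $B(z,\rho)$ is the open disc with center $z$ and radius $\rho$. The \emph{Hardy constant} of $\Omega$ is
\[
c_2(\Omega)=\inf_{0\ne\varphi\in C_0^\infty(\Omega)}\frac{\iint_\Omega|\nabla\varphi|^2}{\iint_\Omega\varphi^2d^{-2}},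
\]
the infimum being taken over real-valued $\varphi$. It is the largest $c$ for which the Hardy inequality $\iint|\nabla\varphi|^2\ge c\iint\varphi^2d^{-2}$ holds on $C_0^\infty(\Omega)$. Both integrals are unchanged under translations, rotations and dilations of the plane, so $c_2(\Omega)$ depends on the shape of $\Omega$ and not on its size. It measures how much energy a function must spend in order to vanish near the boundary.

It is known that $c_2(\Omega)=1/4$ for every convex domain $\Omega\ne\mathbb C$, and also for some non-convex domains that are close to convex in a certain sense. The Davies problem, as posed in \cite{annuli}, asks: \emph{is $c_2(\Omega)\le1/4$ for every plane domain $\Omega\ne\mathbb C$?} The answer is yes.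

\begin{theorem}\label{thm:global}
If $\Omega\subsetneq\mathbb C$ is a domain, then $c_2(\Omega)\le\frac14$.
\end{theorem}

The bound is forced by the boundary near any one of its points.

\begin{theorem}\label{thm:local}
Let $\Omega\subsetneq\mathbb C$ be a domain, $\zeta\in\partial\Omega$ and $r>0$. Then
\[
c(\zeta,r):=\inf_{0\ne\varphi\in C_0^\infty(\Omega\cap B(\zeta,r))}\frac{\iint|\nabla\varphi|^2}{\iint\varphi^2d^{-2}}\le\frac14 .
\]
In particular, for every compact $K\subset\Omega$ the best constant for $\varphi\in C_0^\infty(\Omega\setminus K)$ is at most $\frac14$.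
\end{theorem}

The value $\frac14$ is sharp in both theorems (Example~\ref{ex:halfplane}). Since $c_2(\Omega)\le c(\zeta,r)$, Theorem~\ref{thm:local} contains Theorem~\ref{thm:global}; we prove Theorem~\ref{thm:global} first because it shows the method without the extra difficulty of localization. Section~\ref{sec:examples} explains why the natural test functions, the powers of $d$, do not suffice. Section~\ref{sec:oned} contains the one-dimensional lemma to which everything is reduced, and Section~\ref{sec:simply} carries out the whole argument for simply connected domains, where a conformal map makes each step explicit. Sections~\ref{sec:means}--\ref{sec:local} treat the general case.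

\section{Examples and a first attempt}\label{sec:examples}

For a nonempty open set $V\subset\Omega$ put
\[
c(V)=\inf_{0\ne\varphi\in C_0^\infty(V)}\frac{\iint|\nabla\varphi|^2}{\iint\varphi^2d^{-2}},
\]
where $d$ is always the distance to $\partial\Omega$, not to $\partial V$. Thus $c_2(\Omega)=c(\Omega)$, $c(\zeta,r)=c(\Omega\cap B(\zeta,r))$, and $c(V)\ge c(V')$ if $V\subset V'$. Two facts are used throughout.

\emph{The function $d$.} It is $1$-Lipschitz, and $B(z,d(z))\subset\Omega$ for $z\in\Omega$. By Rademacher's theorem a locally Lipschitz function is differentiable almost everywhere; hence $|\nabla d|\le1$ and $|\nabla\log d|\le1/d$ a.e.\ in $\Omega$.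

\emph{Lipschitz test functions.} If $\varphi$ is Lipschitz with compact support in $V$, then
\begin{equation}\label{eq:hardy}
\iint|\nabla\varphi|^2\ge c(V)\iint\varphi^2d^{-2}.
\end{equation}
Indeed, for small $\delta$ the mollifications $\varphi_\delta$ belong to $C_0^\infty(V)$ and are supported in a fixed compact subset of $V$, on which $d^{-2}$ is bounded; moreover $\varphi_\delta\to\varphi$ uniformly and $\nabla\varphi_\delta\to\nabla\varphi$ in $L^2$.

\begin{example}[half-plane]\label{ex:halfplane}
For $u\in C_0^\infty(0,\infty)$, integration by parts gives $\int uu'y^{-1}\,dy=\frac12\int u^2y^{-2}\,dy$, and so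
\[
0\le\int_0^\infty\Big(u'-\frac u{2y}\Big)^2dy=\int_0^\infty u'^2\,dy-\frac14\int_0^\infty\frac{u^2}{y^2}\,dy .
\]
This is the one-dimensional Hardy inequality. In $\Omega=\{y>0\}$ we have $d=y$; applying the inequality to $\varphi(x,\cdot)$ and integrating in $x$ gives $\iint|\nabla\varphi|^2\ge\frac14\iint\varphi^2y^{-2}$. Together with Theorems~\ref{thm:global} and~\ref{thm:local} this yields $c_2(\Omega)=c(\zeta,r)=\frac14$.
\end{example}

\begin{example}[isolated boundary point]\label{ex:puncture}
Let $0$ be an isolated point of $\partial\Omega$, let $0\ne\eta\in C_0^\infty(-2,-1)$ and $\varphi_N(z)=\eta(N^{-1}\log|z|)$. For large $N$ we have $d=|z|$ on the support of $\varphi_N$. With $s=\log|z|$ the area element is $|z|^2\,ds\,d\theta$, and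
\[
\iint|\nabla\varphi_N|^2=\frac{2\pi}N\int\eta'^2,\qquad\iint\varphi_N^2d^{-2}=2\pi N\int\eta^2 .
\]
Hence $c(0,r)=0$ for every $r>0$, and $c_2(\Omega)=0$.
\end{example}

A straight boundary gives $\frac14$ and a very thin one gives $0$. The question is whether a boundary that is thick and rough at every point and every scale can give more than $\frac14$. The obvious test functions do not exclude this. Let $\Omega$ be bounded, $0<\alpha\le1$, and $\varphi_\epsilon=(d^\alpha-\epsilon)_+$. Then $|\nabla\varphi_\epsilon|^2\le\alpha^2d^{2\alpha-2}$, while $\varphi_\epsilon^2d^{-2}\uparrow d^{2\alpha-2}$ as $\epsilon\downarrow0$. So \eqref{eq:hardy} gives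
\[
c_2(\Omega)\le\alpha^2\qquad\text{provided that}\quad\iint_\Omega d^{2\alpha-2}<\infty .
\]
If the area of $\{d<s\}$ is $O(s)$, as it is for a smooth boundary, then summation over the layers $2^{-k-1}\le d<2^{-k}$ shows that every $\alpha>\frac12$ is allowed, and $c_2(\Omega)\le\frac14$. This is the reason to expect the answer yes. For the interior of the Koch snowflake, however, the $n$-th step of the construction attaches $3\cdot4^{n-1}$ equilateral triangles of side $3^{-n}$ whose vertices remain on $\partial\Omega$, so that $d\le3^{-n}$ on them. They contribute at least a constant times $4^n9^{-n}3^{n(2-2\alpha)}=(4\cdot3^{-2\alpha})^n$ to the integral, which therefore diverges for $\alpha\le\log2/\log3$. This number exceeds $\frac12$, and powers of $d$ do not give the bound $\frac14$.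

The level lines of $d$ can be very long, and this makes the energy of a function of $d$ large. A Green function $G$ has no such defect: its flux $\int|\nabla G|\,ds$ through each level line is $2\pi$, so the energy of $h(G)$ is $2\pi\int h'^2\,dt$ whatever the domain. The difficulty moves to the other integral, where $d^{-2}$ has to be bounded from below on the level lines of $G$.

\section{A one-dimensional lemma}\label{sec:oned}

Call $h$ a \emph{profile} if $h$ is continuous and piecewise $C^1$ with compact support in $(0,\infty)$. Testing \eqref{eq:hardy} with $h(G)$ will produce an inequality $c\int h^2q^2\,dt\le\int h'^2\,dt$ with a weight $q\ge0$ that depends on the domain. If $q(t)=\lambda/t$, the functions $t^{1/2+\sigma}$ with $\sigma\downarrow0$ show that $c\lambda^2\le\frac14$. We shall have no pointwise lower bound for $q$ of the right size, only a bound for its integral, and the lemma says that this is enough.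

\begin{lemma}\label{lem:oned}
Let $q\colon(0,1)\to[0,\infty]$ be measurable, $c>0$, $\lambda>0$, $C\in\mathbb R$. Suppose that
\begin{enumerate}
\item[(i)] $c\int_0^1h^2q^2\,dt\le\int_0^\infty h'^2\,dt$ for every profile $h$;
\item[(ii)] $Q(t):=\int_t^1q\,d\tau\ge\lambda\log\frac1t-C$ for a.e.\ $t\in(0,1)$.
\end{enumerate}
Then $c\le\dfrac1{4\lambda^2}$.
\end{lemma}

\begin{proof}
For $\sigma>0$ let $h(t)=t^{1/2+\sigma}$ on $(0,1]$, $h(t)=2-t$ on $[1,2]$ and $h=0$ on $[2,\infty)$. For $0<\epsilon<1$ the function $h_\epsilon=(h-\epsilon)_+$ is a profile, and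
\[
\int_0^\infty h_\epsilon'^2\,dt\le\big(\tfrac12+\sigma\big)^2\int_0^1t^{2\sigma-1}\,dt+1=\frac{(\frac12+\sigma)^2}{2\sigma}+1 .
\]
By (i) and monotone convergence as $\epsilon\downarrow0$,
\begin{equation}\label{eq:upper}
c\int_0^1t^{1+2\sigma}q^2\,dt\le\frac{(\frac12+\sigma)^2}{2\sigma}+1 .
\end{equation}
To bound the left side from below, write $\tau^{2\sigma}=\int_0^\tau2\sigma t^{2\sigma-1}\,dt$ and interchange the integrals. The substitution $s=t^{2\sigma}$ gives $\int_0^12\sigma t^{2\sigma-1}\log\frac1t\,dt=\frac1{2\sigma}\int_0^1\log\frac1s\,ds=\frac1{2\sigma}$, so by (ii)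
\[
\int_0^1\tau^{2\sigma}q(\tau)\,d\tau=\int_0^12\sigma t^{2\sigma-1}Q(t)\,dt\ge\frac\lambda{2\sigma}-C ,
\]
and the right side is positive for small $\sigma$. By the Cauchy--Schwarz inequality,
\[
\Big(\int_0^1t^{2\sigma}q\,dt\Big)^2\le\int_0^1t^{2\sigma-1}\,dt\int_0^1t^{1+2\sigma}q^2\,dt=\frac1{2\sigma}\int_0^1t^{1+2\sigma}q^2\,dt .
\]
Inserting these two bounds in \eqref{eq:upper} and multiplying by $2\sigma$, we get $c\,(\lambda-2\sigma C)^2\le(\frac12+\sigma)^2+2\sigma$ for small $\sigma$. Let $\sigma\to0$.
\end{proof}

The additive constant $C$ has no influence on the conclusion. The proof of the theorems exploits exactly this freedom.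

\section{Simply connected domains}\label{sec:simply}

Let $\Omega\ne\mathbb C$ be simply connected, $c=c_2(\Omega)>0$, and let $f$ be a conformal map of $\mathbb D=B(0,1)$ onto $\Omega$, with $z_0=f(0)$. The Green function of $\Omega$ with pole $z_0$ is $G=-\log|f^{-1}|$. We use the coordinates $z=f(w)$, $w=e^{-t+i\theta}$, in which $G=t$ and the area element of $\mathbb D$ is $|w|^2\,dt\,d\theta$. Put
\[
q(t)=\frac1{2\pi}\int_0^{2\pi}\frac{|w|\,|f'(w)|}{d(f(w))}\,d\theta ,
\]
which is $\frac1{2\pi}\int ds/d$ over the level line $\{G=t\}$.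

\emph{The test functions.} For a profile $h$ the function $h(G)$ is Lipschitz, supported in the image of a closed annulus. The Dirichlet integral is conformally invariant, so $\iint_\Omega|\nabla h(G)|^2=\iint_{\mathbb D}h'(t)^2|w|^{-2}=2\pi\int h'^2\,dt$. By the Cauchy--Schwarz inequality in $\theta$,
\[
\iint_\Omega h(G)^2d^{-2}=\int_0^\infty h(t)^2\int_0^{2\pi}\frac{|w|^2|f'|^2}{d(f)^2}\,d\theta\,dt\ge2\pi\int_0^\infty h^2q^2\,dt .
\]
Hence (i) of Lemma~\ref{lem:oned} holds, and we want (ii) with $\lambda=1$.

\emph{A pointwise bound is not enough.} The map $\xi\mapsto f^{-1}(z+d(z)\xi)$ sends $\mathbb D$ into $\mathbb D$ and $0$ to $w$, so the Schwarz--Pick lemma gives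
\begin{equation}\label{eq:schwarz}
d(f(w))\le(1-|w|^2)\,|f'(w)| .
\end{equation}
Inserted in the definition of $q$, this yields $q(t)\ge|w|/(1-|w|^2)=1/(2\sinh t)$, that is, (ii) with $\lambda=\frac12$, and only $c\le1$. What would give $q\ge1/t$ at once is the inequality $d\,|\nabla G|\le G$, since $|\nabla G|=1/(|w||f'|)$ and the flux of $G$ is $2\pi$. But such an inequality is not a property of positive harmonic functions that vanish on the boundary: for $u=xy$ in the quadrant, $d\,|\nabla u|/u=\sqrt2$ on the diagonal.

\emph{Taking logarithms.} The remedy is to apply \eqref{eq:schwarz} not to $q$ but to $\log d$, where the lost factor $2$ becomes a harmless additive constant. Since $f'$ has no zeros, $\log|f'|$ is harmonic, and its mean over a circle $|w|=e^{-t}$ is $\log|f'(0)|$. With $1-e^{-2t}\le2t$ we obtain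
\begin{equation}\label{eq:scmean}
\frac1{2\pi}\int_0^{2\pi}\log d(f(e^{-t+i\theta}))\,d\theta\le\log(2t)+\log|f'(0)| .
\end{equation}
So on average $\log d$ drops by $\log\frac1t-O(1)$ between $z_0$ and the level line $\{G=t\}$. A drop of $\log d$ along a curve costs at least as much in $\int ds/d$: because $d$ is $1$-Lipschitz, $|\partial_\rho\log d(f(\rho e^{i\theta}))|\le|f'|/d(f)$ for a.e.\ $\rho$, and therefore
\[
\log d(z_0)-\log d(f(e^{-t+i\theta}))\le\int_0^{e^{-t}}\frac{|f'|}{d(f)}\,d\rho=\int_t^\infty\frac{|w|\,|f'(w)|}{d(f(w))}\,d\tau,\qquad w=e^{-\tau+i\theta}.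
\]
Averaging in $\theta$ and using \eqref{eq:scmean},
\[
\int_t^\infty q\,d\tau\ge\log\frac1t+\log d(z_0)-\log(2|f'(0)|).
\]
Finally $\int_1^\infty q\,d\tau<\infty$, because $q(\tau)\le e^{-\tau}\max_{|w|\le1/e}|f'|/d(f)$ for $\tau\ge1$. This is (ii) with $\lambda=1$, and $c_2(\Omega)\le\frac14$ for every simply connected $\Omega\ne\mathbb C$, the snowflake included. For $\Omega=\mathbb D$ and $f(w)=w$ one has $d=1-e^{-t}$ on the level line, $q(t)=1/(e^t-1)$, and $\int_t^\infty q\,d\tau=-\log(1-e^{-t})$ equals the drop of $\log d$.

In a general domain four things change. The Green function may have critical points, so that $\log|\nabla G|$ is only subharmonic; the inequality turns out to have the favorable sign. Rays are not available and are replaced by the divergence theorem. The Schwarz--Pick lemma is replaced by Harnack's inequality. These three points occupy Section~\ref{sec:means}. Lastly, the Green function need not exist, and if it exists it need not tend to $0$ at the boundary, so that $h(G)$ need not have compact support; Section~\ref{sec:global} shows that either failure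 forces $c=0$.

\section{Means over the level lines of a Green function}\label{sec:means}

We recall two textbook facts.

\emph{Harnack's inequality.} If $u>0$ is harmonic in $B(z,R)$, then $\frac{R-\rho}{R+\rho}\,u(z)\le u(w)\le\frac{R+\rho}{R-\rho}\,u(z)$ for $|w-z|=\rho<R$. Taking $\rho<R/2$, respectively $\rho\to0$,
\begin{equation}\label{eq:harnack}
u\ge\tfrac13u(z)\ \text{ on }B(z,R/2),\qquad|\nabla u(z)|\le\frac{2u(z)}R .
\end{equation}

\emph{The coarea formula.} If $G$ is smooth in an open set $W\subset\mathbb C$ and $\psi\ge0$ is a Borel function, then $\iint_W\psi|\nabla G|=\int_{\mathbb R}\int_{\{G=t\}}\psi\,ds\,dt$, where $ds$ is arc length.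

\begin{definition}\label{def:proper}
Let $U\subsetneq\mathbb C$ be a domain and $z_0\in U$. A \emph{proper Green function} of $U$ with pole $z_0$ is a positive harmonic function $G$ on $U\setminus\{z_0\}$ such that $H=G+\log|z-z_0|$ extends harmonically across $z_0$ and such that, with $G(z_0)=\infty$, the set $S_t=\{z\in U:G(z)\ge t\}$ is compact for every $t>0$. We put $\gamma=H(z_0)$.
\end{definition}

Let $G$ be proper. For a real harmonic function $u$ the derivative $\partial_zu=\frac12(u_x-iu_y)$ is holomorphic and $|\nabla u|=2|\partial_zu|$. Since $\partial_z\log|z-z_0|=\frac1{2(z-z_0)}$, the function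
\[
F(z)=-2(z-z_0)\,\partial_zG=1-2(z-z_0)\,\partial_zH
\]
is holomorphic in $U$, with $F(z_0)=1$ and $|F|=|z-z_0|\,|\nabla G|$. The critical points of $G$ are the zeros of $F$. They form a discrete subset of $U$, so each $S_t$ contains finitely many of them and all but countably many $t>0$ are regular values. Near $z_0$ we have $|\nabla G|=|z-z_0|^{-1}+O(1)$, so $|\nabla G|$ is integrable over each $S_t$. For a regular value $t>0$ the level set $\Gamma_t=\{G=t\}$ is a compact one-dimensional submanifold, that is, a finite union of disjoint smooth Jordan curves, and it is the boundary of the bounded open set $\{G>t\}$, whose closure lies in $S_t\subset U$. On $\Gamma_t$ we use the measure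
\[
d\mu_t=\frac1{2\pi}|\nabla G|\,ds ,
\]
which in the setting of Section~\ref{sec:simply} is $d\theta/2\pi$.

\begin{lemma}\label{lem:means}
Let $G$ be a proper Green function of $U$ with pole $z_0$, and let $t>0$ be a regular value.
\begin{enumerate}
\item[(a)] If $u\in C^2(U)$, then $\displaystyle\int u\,d\mu_t=u(z_0)+\frac1{2\pi}\iint_{\{G>t\}}(G-t)\,\Delta u$. In particular $\mu_t$ is a probability measure, $\int u\,d\mu_t=u(z_0)$ if $u$ is harmonic, and $\int u\,d\mu_t\ge u(z_0)$ if $\Delta u\ge0$.
\item[(b)] If $f$ is locally Lipschitz in $U$, then $\displaystyle f(z_0)-\int f\,d\mu_t=\frac1{2\pi}\iint_{\{G>t\}}\nabla f\cdot\nabla G$.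
\item[(c)] $\displaystyle\int\log|\nabla G|\,d\mu_t\ge t-\gamma$.
\item[(d)] If $\delta(z)=\min(\operatorname{dist}(z,\partial U),|z-z_0|)$, then $\displaystyle\int\log\delta\,d\mu_t\le\log(2t)+\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W_\epsilon=\{G>t\}\setminus\overline{B(z_0,\epsilon)}$ with $\epsilon$ small, and let $n$ be the outward normal. On $\Gamma_t$ we have $G-t=0$ and $\partial_nG=-|\nabla G|$. On the circle $C_\epsilon=\partial B(z_0,\epsilon)$ the normal points toward $z_0$, so $\partial_nG=\frac1\epsilon+O(1)$ and $G-t=O(\log\frac1\epsilon)$.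

(a) As $G$ is harmonic in $W_\epsilon$, Green's second identity reads
\[
-\iint_{W_\epsilon}(G-t)\Delta u=\int_{\partial W_\epsilon}\big(u\,\partial_nG-(G-t)\,\partial_nu\big)\,ds .
\]
The curve $\Gamma_t$ contributes $-2\pi\int u\,d\mu_t$. On $C_\epsilon$ the first term tends to $2\pi u(z_0)$ and the second is $O(\epsilon\log\frac1\epsilon)$. The singularity of $G$ is integrable, and $\epsilon\to0$ gives the formula.

(b) Let $f_j$ be mollifications of $f$, smooth near the compact set $S_t$, with $f_j\to f$ uniformly and $\nabla f_j\to\nabla f$ in $L^1$ on $S_t$. Since $\operatorname{div}(f_j\nabla G)=\nabla f_j\cdot\nabla G$ in $W_\epsilon$, the divergence theorem gives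
\[
\iint_{W_\epsilon}\nabla f_j\cdot\nabla G=-2\pi\int f_j\,d\mu_t+\int_{C_\epsilon}f_j\,\partial_nG\,ds .
\]
As $\nabla G$ is bounded on $W_\epsilon$, the identity passes to the limit $j\to\infty$ and holds for $f$. Now let $\epsilon\to0$: the last integral tends to $2\pi f(z_0)$, and the left side converges because $\nabla f$ is bounded and $|\nabla G|$ is integrable on $S_t$.

(c) From $|F|=|z-z_0||\nabla G|$ and $\log|z-z_0|=H-G$ we get $\log|\nabla G|=\log|F|+G-H$. By (a), $\int(G-H)\,d\mu_t=t-\gamma$, and it remains to show that $\int\log|F|\,d\mu_t\ge0=\log|F(z_0)|$. The function $\log|F|$ is subharmonic but singular at the critical points, so we regularize it. For $\eta>0$ let $u_\eta=\frac12\log(|F|^2+\eta)\in C^\infty(U)$. With $\Delta=4\partial_z\partial_{\bar z}$,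
\[
\Delta u_\eta=2\,\partial_z\frac{F\,\overline{F'}}{|F|^2+\eta}=2\,\frac{|F'|^2(|F|^2+\eta)-|F|^2|F'|^2}{(|F|^2+\eta)^2}=\frac{2\eta|F'|^2}{(|F|^2+\eta)^2}\ge0 .
\]
By (a), $\int u_\eta\,d\mu_t\ge u_\eta(z_0)=\frac12\log(1+\eta)\ge0$. Since $t$ is regular, $F$ has no zeros on the compact set $\Gamma_t$, and $u_\eta\to\log|F|$ uniformly there as $\eta\to0$.

(d) For $z\in\Gamma_t$ the function $G$ is positive and harmonic in $B(z,\delta(z))\subset U\setminus\{z_0\}$, so \eqref{eq:harnack} gives $|\nabla G(z)|\le2t/\delta(z)$, that is, $\log\delta\le\log(2t)-\log|\nabla G|$ on $\Gamma_t$. Integrate against the probability measure $\mu_t$ and use (c).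
\end{proof}

Part (c) rests on the holomorphic function $F$, which is special to the plane. In the simply connected case $\gamma=\log|f'(0)|$, $F$ has no zeros, (c) is an equality, and (d) corresponds to \eqref{eq:scmean}. Critical points can only increase the mean of $\log|\nabla G|$.

By the coarea formula and $\mu_t(\Gamma_t)=1$, for every Borel function $k\ge0$ on $(0,\infty)$,
\begin{equation}\label{eq:energy}
\iint_Uk(G)\,|\nabla G|^2=\int_0^\infty k(t)\int_{\Gamma_t}|\nabla G|\,ds\,dt=2\pi\int_0^\infty k(t)\,dt .
\end{equation}
Taking for $k$ the indicator of a point $a$, and recalling that the critical set is countable, we see that each level set $\{G=a\}$ has zero area; so $\nabla h(G)=h'(G)\nabla G$ a.e.\ for piecewise $C^1$ functions $h$.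

\begin{proposition}\label{prop:reduction}
Let $U\subset\Omega$ be a domain and $G$ a proper Green function of $U$ with pole $z_0$. Suppose that for some $\lambda>0$ and $C\in\mathbb R$
\begin{equation}\label{eq:meanlog}
\int\log d\,d\mu_t\le\lambda\log t+C\qquad\text{for all regular }t\in(0,1).
\end{equation}
Then $c(U)\le\dfrac1{4\lambda^2}$.
\end{proposition}

\begin{proof}
Let $c=c(U)>0$ and $q(t)=\frac1{2\pi}\int_{\Gamma_t}ds/d$. We verify the hypotheses of Lemma~\ref{lem:oned}.

(i) Let $h$ be a profile with support in $[a,b]\subset(0,\infty)$. Then $\varphi=h(G)$ is supported in $S_a\setminus\{G>b\}$, a compact subset of $U\setminus\{z_0\}$; this is where properness is needed. So $\varphi$ is Lipschitz with compact support in $U$, and $\iint|\nabla\varphi|^2=2\pi\int h'^2\,dt$ by \eqref{eq:energy}. For regular $t$ the Cauchy--Schwarz inequality gives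
\[
(2\pi q(t))^2=\Big(\int_{\Gamma_t}\frac{ds}d\Big)^2\le\int_{\Gamma_t}|\nabla G|\,ds\int_{\Gamma_t}\frac{ds}{d^2|\nabla G|}=2\pi\int_{\Gamma_t}\frac{ds}{d^2|\nabla G|}.
\]
The coarea formula with $\psi=\varphi^2d^{-2}|\nabla G|^{-1}$, off the null set of critical points, yields
\[
\iint\varphi^2d^{-2}=\int_0^\infty h(t)^2\int_{\Gamma_t}\frac{ds}{d^2|\nabla G|}\,dt\ge2\pi\int_0^1h^2q^2\,dt ,
\]
and (i) follows from \eqref{eq:hardy}.

(ii) Lemma~\ref{lem:means}(b) with $f=\log d$, the bound $|\nabla\log d|\le1/d$ and the coarea formula give, for regular $t$,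
\[
\log d(z_0)-\int\log d\,d\mu_t\le\frac1{2\pi}\iint_{\{G>t\}}\frac{|\nabla G|}d=\int_t^\infty q\,d\tau .
\]
The number $A=\int_1^\infty q\,d\tau=\frac1{2\pi}\iint_{\{G>1\}}|\nabla G|/d$ is finite, since $1/d$ is bounded and $|\nabla G|$ is integrable on $S_1$. By \eqref{eq:meanlog}, $\int_t^1q\,d\tau\ge\lambda\log\frac1t-(C+A-\log d(z_0))$ for regular $t\in(0,1)$.
\end{proof}

\section{Existence of the Green function and proof of Theorem~\ref{thm:global}}\label{sec:global}

To apply Proposition~\ref{prop:reduction} we need a proper Green function, and not every domain has one. Let $\Omega=\mathbb D\setminus\{\frac12\}$, $z_0=0$, and let $G$ be proper. Then $G<1$ outside a compact subset of $\Omega$, so $G$ is bounded near $\frac12$ and extends harmonically across this point; the extension is positive at $\frac12$ by the minimum principle, and $S_t$ is not compact for $t<G(\frac12)$. In this example $c_2(\Omega)=0$ by Example~\ref{ex:puncture}, and there is nothing to prove. We show that a positive Hardy constant always rules such behavior out.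

\subsection*{Smooth exhaustions}
Call a bounded domain \emph{smooth} if its boundary is a finite union of disjoint smooth Jordan curves. Let $U$ be a domain and $z_0\in U$. There are smooth domains $U_n\ni z_0$ with $\overline{U_n}\subset U_{n+1}$ and $\bigcup U_n=U$. To construct them, cover $U$ by the interiors of closed discs $E_1,E_2,\ldots\subset U$. Given $U_{n-1}$ (with $U_0=\emptyset$), let $K_n$ be the union of $\overline{U_{n-1}}$, $E_1,\dots,E_n$ and arcs in $U$ joining these discs to $z_0$; it is compact and connected. Take $\chi\in C_0^\infty(U)$ with $0\le\chi\le1$ and $\chi=1$ on $K_n$, a regular value $s\in(0,1)$ of $\chi$ (Sard's theorem), and let $U_n\supset K_n$ be the component of $\{\chi>s\}$ containing $z_0$. Near a point of the compact curve system $\{\chi=s\}$ the set $\{\chi>s\}$ is one side of an arc, so $\partial U_n$ is a union of components of $\{\chi=s\}$.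

In a smooth domain $W$ the Dirichlet problem with smooth boundary values has a unique harmonic solution, and it is smooth on $\overline W$. We shall extend functions by zero: if $w$ is continuous on $\overline W$, zero on $\partial W$, and locally Lipschitz in $W$ with $|\nabla w|\le L$, then its extension by $0$ is $L$-Lipschitz on $\mathbb C$, as one sees by cutting a segment at its first and last points on $\partial W$. Finally, \emph{Harnack's principle} states that an increasing sequence of harmonic functions on a domain converges locally uniformly, either to a harmonic function or to $+\infty$.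

Let $G_n=H_n-\log|z-z_0|$, where $H_n$ is harmonic in $U_n$ with boundary values $\log|z-z_0|$. Then $G_n=0$ on $\partial U_n$, $G_n>0$ in $U_n$ by the minimum principle, and $\{G_n\ge t\}$ is compact in $U_n$: the function $G_n$ is a proper Green function of $U_n$. Extend it by $0$. For $m>0$ the function $\min(G_n,m)$ is Lipschitz with compact support in $U$, and \eqref{eq:energy} with $k$ the indicator of $(0,m)$ gives
\begin{equation}\label{eq:truncated}
\iint|\nabla\min(G_n,m)|^2=2\pi m .
\end{equation}
The difference $G_{n+1}-G_n$ is harmonic in $U_n$ and nonnegative on $\partial U_n$, so $G_n$ increases with $n$.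

\begin{lemma}\label{lem:green}
Let $U\subset\Omega$ be a domain with $c(U)>0$, let $z_0\in U$, and let $G_n$ be as above. Then $G_n\uparrow G$, where $G$ is positive and harmonic in $U\setminus\{z_0\}$, $G+\log|z-z_0|$ extends harmonically across $z_0$, and
\begin{equation}\label{eq:finite}
c(U)\iint_U\min(G,1)^2d^{-2}\le2\pi .
\end{equation}
\end{lemma}

\begin{proof}
Apply Harnack's principle to $(H_n)_{n\ge k}$ on each $U_k$. Either $H_n$ converges in $U$ to a harmonic function, which gives $G$ as stated, or $H_n\to\infty$ locally uniformly in $U$. Suppose the latter, fix $\overline{B(z_0,\rho)}\subset U_1$ and put $m_n=\min_{|z-z_0|=\rho}G_n$, so that $m_n\to\infty$. Since $G_n\to\infty$ at $z_0$, the minimum principle in the punctured disc gives $G_n\ge m_n$ on $B(z_0,\rho)$. The test function $\varphi_n=\min(G_n,m_n)/m_n$ equals $1$ on $B(z_0,\rho)$ and has energy $2\pi/m_n$ by \eqref{eq:truncated}. Then \eqref{eq:hardy} gives $c(U)\iint_{B(z_0,\rho)}d^{-2}\le2\pi/m_n\to0$, contrary to $c(U)>0$. Finally \eqref{eq:finite} follows from \eqref{eq:hardy} for $\min(G_n,1)$,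 \eqref{eq:truncated} with $m=1$, and monotone convergence.
\end{proof}

The measure $d^{-2}\,dx\,dy$ gives each disc $B(z,d(z)/4)$ a mass bounded below by an absolute constant. Hence a function as in \eqref{eq:finite} cannot stay large on such discs when they approach the boundary or infinity. We say that a sequence in $\Omega$ \emph{leaves $\Omega$} if each compact $K\subset\Omega$ contains only finitely many of its terms.

\begin{lemma}\label{lem:discs}
Let $(z_j)$ leave $\Omega$, and put $d_j=d(z_j)$.
\begin{enumerate}
\item[(a)] For each compact $K\subset\Omega$, $B(z_j,d_j/2)\cap K=\emptyset$ for all large $j$.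
\item[(b)] Let $V\subset\Omega$ be open, $u\ge0$ measurable on $V$ with $\iint_Vu^2d^{-2}<\infty$, and suppose that $B_j=B(z_j,d_j/4)\subset V$ for large $j$. Then $\inf_{B_j}u\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $z\in\Omega$, $w\in K$ and $|z-w|\le d(z)/2$. As $d$ is $1$-Lipschitz, $\frac12d(z)\le d(w)\le\frac32d(z)$. Hence $|z-w|\le d(w)$ and $d(z)\ge\frac23d(w)$, so $z$ lies in
\[
K'=\{z\in\Omega:\ \operatorname{dist}(z,K)\le\max\nolimits_Kd,\ \ d(z)\ge\tfrac23\min\nolimits_Kd\}.
\]
This set is bounded, and it is closed in $\mathbb C$ because its points stay at a positive distance from $\partial\Omega$. So $K'$ is a compact subset of $\Omega$, and $z_j\notin K'$ for large $j$.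

(b) The compact sets $K_k=\{z\in\Omega:|z|\le k,\ d(z)\ge1/k\}$ increase to $\Omega$, so $\iint_{V\setminus K_k}u^2d^{-2}\to0$ by dominated convergence. By (a), $B_j\subset V\setminus K_k$ for large $j$, and therefore $\iint_{B_j}u^2d^{-2}\to0$. On $B_j$ we have $d\le\frac54d_j$, so
\[
\iint_{B_j}u^2d^{-2}\ge\Big(\inf_{B_j}u\Big)^2\cdot\frac{16}{25d_j^2}\cdot\frac{\pi d_j^2}{16}=\frac\pi{25}\Big(\inf_{B_j}u\Big)^2 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:global}]
We may assume $c_2(\Omega)>0$. Fix $z_0\in\Omega$ and let $G$ be given by Lemma~\ref{lem:green} with $U=\Omega$.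

\emph{$G$ is proper.} The sets $S_t$ are relatively closed in $\Omega$ and decrease in $t$, so it suffices to consider $0<t\le1$. If $S_t$ is not compact, it is contained in none of the sets $K_k$ above, so it contains a sequence $(z_j)$ that leaves $\Omega$. By Lemma~\ref{lem:discs}(a) with $K=\{z_0\}$, $G$ is positive and harmonic in $B(z_j,d_j/2)$ for large $j$. By \eqref{eq:harnack}, $\min(G,1)\ge t/3$ on $B(z_j,d_j/4)$. In view of \eqref{eq:finite} this contradicts Lemma~\ref{lem:discs}(b).

\emph{The mean of $\log d$.} Lemma~\ref{lem:means}(d) bounds the mean of $\log\delta$, where now $\delta=\min(d,|z-z_0|)$, and we compare $d$ with $\delta$. Since $G\to\infty$ at $z_0$, there is $\rho_0>0$ with $|z-z_0|\ge\rho_0$ on $\{G\le1\}$. There $d(z)\le d(z_0)+|z-z_0|\le C_1|z-z_0|$ with $C_1=1+d(z_0)/\rho_0\ge1$, and so $d\le C_1\delta$. For regular $t\in(0,1)$,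
\[
\int\log d\,d\mu_t\le\log C_1+\int\log\delta\,d\mu_t\le\log t+\log(2C_1)+\gamma .
\]
Proposition~\ref{prop:reduction} with $\lambda=1$ gives $c_2(\Omega)\le\frac14$.
\end{proof}

\section{Localization: proof of Theorem~\ref{thm:local}}\label{sec:local}

The test functions must now vanish near the circle $\partial B(\zeta,r)$, so we use the Green function of a component $D$ of the intersection of $\Omega$ with a disc. Its level lines run close to $\partial\Omega$ and also close to the circle. Lemma~\ref{lem:means}(d) controls the distance to $\partial D$, whereas Proposition~\ref{prop:reduction} needs the distance $d$ to $\partial\Omega$, and near the circle $d$ need not be small. We shall see that the loss in $\log d$ on that part of $\Gamma_t$ is at most $\log\frac1t+O(1)$. Hence the coefficient $\lambda=1$ decreases by at most the $\mu_t$-measure of that part, and the task is to place the pole so close to $\partial\Omega$ that this measure is small uniformly in $t$.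

Assume $c=c(\zeta,r)>0$.

\subsection*{Step 1: normalization}
The pole has to approach $\partial\Omega$ inside one component $D$ and along a path on which discs of radius $d$ stay in $D$. A segment to a nearest boundary point has these properties, so we move the center. Choose $z_1\in\Omega$ with $|z_1-\zeta|<r/4$ and a point $\zeta'\in\partial\Omega$ nearest to $z_1$. Then $|\zeta'-z_1|<r/4$, $|\zeta'-\zeta|<r/2$, and $B(\zeta',r/2)\subset B(\zeta,r)$. After a translation and a dilation, $\zeta'=0$ and $r/2=1$. Thus
\[
0\in\partial\Omega,\qquad d(z)\le|z|,\qquad d(z_1)=|z_1|<\tfrac12,\qquad c(\Omega\cap\mathbb D)\ge c .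
\]
The disc $B(z_1,|z_1|)$ lies in $\Omega\cap\mathbb D$; let $D$ be the component of $\Omega\cap\mathbb D$ that contains it. Then $c(D)\ge c>0$. For $z$ on the half-open segment $(0,z_1]$ we have $B(z,|z|)\subset B(z_1,|z_1|)\subset D$, and hence $d(z)=|z|$. For $z\in D$ put
\[
d^*(z)=\min(d(z),1-|z|).
\]
The disc $B(z,d^*(z))$ is a connected subset of $\Omega\cap\mathbb D$ that meets $D$, so it lies in $D$, and $\operatorname{dist}(z,\partial D)\ge d^*(z)$.

\subsection*{Step 2: choice of the pole}
The measures $\mu_t$ reproduce harmonic functions. So if $v$ is harmonic in $D$ and $v\ge|z|^2$, then $\mu_t(\{|z|\ge\frac12\})\le4\int|z|^2\,d\mu_t\le4v(z_0)$ for all $t$ at once. We construct such a $v$ that is small near $0$.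

Let $D_n\uparrow D$ be a smooth exhaustion and let $v_n$ be harmonic in $D_n$ with boundary values $|z|^2$. Since $\Delta|z|^2=4>0$, the maximum principle gives $|z|^2\le v_n\le1$ in $D_n$. On $\partial D_n$ we have $v_{n+1}\ge|z|^2=v_n$, so $v_n$ increases with $n$, and by Harnack's principle $v_n\uparrow v$ with
\[
v\ \text{harmonic in }D,\qquad|z|^2\le v\le1 .
\]
The function $w_n=v_n-|z|^2$, extended by $0$, is Lipschitz with compact support in $D$. It satisfies $0\le w_n\le1$, $-\Delta w_n=4$ in $D_n$ and $w_n=0$ on $\partial D_n$, so Green's first identity gives $\iint|\nabla w_n|^2=4\iint w_n\le4\pi$. By \eqref{eq:hardy} and monotone convergence, $w=v-|z|^2$ satisfies $c\iint_Dw^2d^{-2}\le4\pi$.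

We claim that $v(z)\to0$ as $z\to0$ along $(0,z_1]$. Let $z_j\to0$ on the segment. The sequence leaves $\Omega$, $d_j=|z_j|$, and $v$ is positive and harmonic in $B(z_j,d_j)\subset D$. On $B_j=B(z_j,d_j/4)$ we have $v\ge\frac13v(z_j)$ by \eqref{eq:harnack} and $|z|\le\frac54|z_j|$, so $\inf_{B_j}w\ge\frac13v(z_j)-\frac{25}{16}|z_j|^2$. The left side tends to $0$ by Lemma~\ref{lem:discs}(b), which proves the claim. The hypothesis $c>0$ cannot be dropped here: if $D=\mathbb D\setminus\{0\}$, the bounded function $v$ extends harmonically to $\mathbb D$ and tends to $1$ at the circle, so $v\equiv1$.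

Fix $\varepsilon\in(0,\frac14)$ and choose $z_0\in(0,z_1]$ with $|z_0|<\frac14$ and $v(z_0)\le\varepsilon$.

\subsection*{Step 3: the Green function of $D$}
Let $G=\lim G_n$ be given by Lemma~\ref{lem:green} for $U=D$ and the pole $z_0$. We compare it with $G_{\mathbb D}(z)=\log|(1-\bar z_0z)/(z-z_0)|$, the Green function of $\mathbb D$. The difference $G_{\mathbb D}-G_n$ is harmonic in $U_n$ and positive on $\partial U_n$, so $G\le G_{\mathbb D}$. For $z\in D$ with $|z|\ge\frac12$ we have $|z-z_0|\ge\frac14$. The identity $|1-\bar z_0z|^2=|z-z_0|^2+(1-|z|^2)(1-|z_0|^2)$ and $\log(1+x)\le x$ give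
\begin{equation}\label{eq:decay}
G(z)\le\frac12\log\Big(1+\frac{(1-|z|^2)(1-|z_0|^2)}{|z-z_0|^2}\Big)\le\frac{1-|z|^2}{2|z-z_0|^2}\le16(1-|z|).
\end{equation}

We show that $G$ is proper; again it suffices to take $0<t\le1$. By \eqref{eq:decay}, $1-|z|\ge\eta:=t/16$ on $S_t$ (for $|z|<\frac12$ this is trivial). The set $S_t$ is bounded and relatively closed in $D$. If it is not compact, there are $z_j\in S_t$ with $\operatorname{dist}(z_j,\partial D)\to0$. Since $\operatorname{dist}(z_j,\partial D)\ge d^*(z_j)\ge\min(d_j,\eta)$, we get $d_j\to0$, and $(z_j)$ leaves $\Omega$. For large $j$ we have $d_j<\eta$, hence $d^*(z_j)=d_j$ and $B(z_j,d_j)\subset D$, and $z_0\notin B(z_j,d_j/2)$ by Lemma~\ref{lem:discs}(a). So \eqref{eq:harnack} gives $\min(G,1)\ge t/3$ on $B(z_j,d_j/4)$, which contradicts \eqref{eq:finite} and Lemma~\ref{lem:discs}(b) with $V=D$.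

\subsection*{Step 4: the mean of $\log d$}
Let $t\in(0,1)$ be regular. Choose $\rho_0\in(0,1)$ with $|z-z_0|\ge\rho_0$ on $\{G\le1\}$. There the function $\delta$ of Lemma~\ref{lem:means}(d) satisfies $\delta\ge\min(d^*,\rho_0)\ge\rho_0d^*$, because $d^*\le1$. Hence
\begin{equation}\label{eq:dstar}
\int\log d^*\,d\mu_t\le\log t+\log(2/\rho_0)+\gamma .
\end{equation}
To pass from $d^*$ to $d$ we use the pointwise inequality
\begin{equation}\label{eq:compare}
\log d\le\log d^*+\mathbf 1_{\{|z|\ge1/2\}}\log\frac1{1-|z|}\qquad\text{in }D .
\end{equation}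
If $|z|<\frac12$, then $d\le|z|<1-|z|$, so $d^*=d$. If $|z|\ge\frac12$ and $d\le1-|z|$, then $d^*=d$ and the added term is nonnegative. If $|z|\ge\frac12$ and $d>1-|z|$, the right side is $0$, and $\log d<0$ because $d\le|z|<1$. This proves \eqref{eq:compare}.

On $\Gamma_t\cap\{|z|\ge\frac12\}$, inequality \eqref{eq:decay} reads $t\le16(1-|z|)$, that is, $\log\frac1{1-|z|}\le\log\frac{16}t$. By Lemma~\ref{lem:means}(a) and Step~2,
\[
\mu_t(\{|z|\ge\tfrac12\})\le4\int|z|^2\,d\mu_t\le4\int v\,d\mu_t=4v(z_0)\le4\varepsilon .
\]
Integrating \eqref{eq:compare} and using \eqref{eq:dstar} and $\log\frac{16}t>0$,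
\[
\int\log d\,d\mu_t\le\log t+\log(2/\rho_0)+\gamma+4\varepsilon\log\frac{16}t=(1-4\varepsilon)\log t+C ,
\]
where $C=\log(2/\rho_0)+\gamma+4\varepsilon\log16$ depends on $\varepsilon$ but not on $t$. Proposition~\ref{prop:reduction} with $U=D$ and $\lambda=1-4\varepsilon>0$ gives
\[
c\le c(D)\le\frac1{4(1-4\varepsilon)^2}.
\]
The left side does not depend on $\varepsilon$, and $\varepsilon\to0$ yields $c(\zeta,r)\le\frac14$.

For the last assertion of the theorem let $K\subset\Omega$ be compact. The boundary $\partial\Omega$ is nonempty, because $\emptyset\ne\Omega\ne\mathbb C$ and $\mathbb C$ is connected, and it has positive distance from $K$. Choose $\zeta\in\partial\Omega$ and $r>0$ with $B(\zeta,r)\cap K=\emptyset$. Then $\Omega\cap B(\zeta,r)\subset\Omega\setminus K$, so $c(\Omega\setminus K)\le c(\zeta,r)\le\frac14$. This completes the proof of Theorem~\ref{thm:local}. \qed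

\begin{thebibliography}{1}

\bibitem{annuli}
\emph{Sharp Hardy constants for annuli},
\texttt{https://daneshyari.com/article/preview/8899429.pdf}.

\end{thebibliography}
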